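\title{Homeomorphism types of spaces of clique-free hypergraphs}

\begin{abstract}
For an infinite cardinal $\kappa$ and integers $2\le d<n$, let $X(\kappa,d,n)$ be the compact space of all $d$-uniform hypergraphs on $\kappa$ that contain no clique on $n$ vertices. We show that the space $X(\omega_2,2,3)$ of triangle-free graphs on $\omega_2$ is not homeomorphic to the space $X(\omega_2,2,4)$ of $K_4$-free graphs on $\omega_2$. More generally, if $d\le d'$, $\kappa\ge\omega_d$ and $X(\kappa,d,n)\cong X(\kappa,d',n')$, then $(d,n)=(d',n')$. Together with the known fact that $X(\kappa,d,n)\cong 2^\kappa$ for $\kappa<\omega_d$, this classifies all these spaces up to homeomorphism. The proof studies the points at which certain restriction maps fail to be open.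
\end{abstract}

\section{Introduction}\label{sec:intro}

For a set $S$ and a cardinal $d$, let $[S]^d$ be the set of all subsets of $S$ of cardinality $d$. Cardinals are initial ordinals, and $\omega=\omega_0<\omega_1<\omega_2<\cdots$ are the first infinite cardinals. Fix an infinite cardinal $\kappa$ and an integer $d\ge 2$. A \emph{$d$-uniform hypergraph on $\kappa$}, or \emph{$d$-graph}, is a set $\Gamma\subseteq[\kappa]^d$; its elements are its \emph{edges}. Identifying $\Gamma$ with its indicator function turns the power set $\mathcal P([\kappa]^d)$ into the product space $2^{[\kappa]^d}$, where $2=\{0,1\}$ is discrete. Two $d$-graphs are close in this topology when they have the same edges inside a large finite set of vertices.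

For an integer $k\ge1$, a \emph{$k$-clique} of $\Gamma$ is a set $\sigma\in[\kappa]^k$ with $[\sigma]^d\subseteq\Gamma$. Let $X(\kappa,d,k)$ be the subspace of all $d$-graphs on $\kappa$ that have no $k$-clique. Its complement is the union of the open sets $\{\Gamma:[\sigma]^d\subseteq\Gamma\}$, $\sigma\in[\kappa]^k$, so $X(\kappa,d,k)$ is a compact Hausdorff space. For example, $X(\kappa,2,3)$ is the space of triangle-free graphs on $\kappa$, and $X(\kappa,2,4)$ is the space of $K_4$-free graphs. The degenerate values of $k$ will occur in an induction, so we record them: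
\begin{equation}\label{eq:small}
X(\kappa,d,k)=\emptyset\ \ (1\le k<d),\qquad X(\kappa,d,d)=\{\emptyset\},\qquad X(\kappa,d,k)\text{ is infinite}\ \ (k>d).
\end{equation}
Indeed, for $k<d$ every $k$-set is a clique of every $d$-graph, because $[\sigma]^d=\emptyset$; a $d$-clique is an edge; and for $k>d$ a $k$-clique has more than one edge, so $\{e\}\in X(\kappa,d,k)$ for every $e\in[\kappa]^d$.

How much of the pair $(d,n)$ does the topology of $X(\kappa,d,n)$ remember? For $\kappa=\omega$ and $2\le d<n$, nothing. The space has no isolated point: given $\Gamma$ and a finite set $F$ of vertices, either $\Gamma$ has an edge not inside $F$, which we may delete, or $\Gamma\subseteq[F]^d$, and we may add an edge $e$ disjoint from $F$. The addition creates no $n$-clique, since a $d$-set made of $d-1$ points of $e$ and one point outside $e$ is neither $e$ nor a subset of $F$. So $X(\omega,d,n)$ is a nonempty compact metrizable zero-dimensional space without isolated points, and every such space is homeomorphic to the Cantor set $2^\omega$. The following result, stated in \cite{slides}, says how far this collapse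 extends.

\begin{theorem}[\cite{slides}]\label{thm:known}
Let $2\le d<n<\omega$ and $2\le d'<n'<\omega$.
\begin{enumerate}
\item[(i)] If $\omega\le\kappa<\omega_d$ and $\kappa<\omega_{d'}$, then $2^\kappa\cong X(\kappa,d,n)\cong X(\kappa,d',n')$.
\item[(ii)] If $\kappa\ge\omega_d$ and $d<d'$, then $2^\kappa\not\cong X(\kappa,d,n)$ and $X(\kappa,d,n)\not\cong X(\kappa,d',n')$.
\end{enumerate}
\end{theorem}

So the edge size $d$ becomes visible at $\omega_d$. The theorem says nothing about the clique size $n$ when $d=d'$ and $\kappa\ge\omega_d$, and the first such case is the problem posed in \cite{slides}: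
\begin{quote}
Is $X(\omega_2,2,3)$ homeomorphic to $X(\omega_2,2,4)$?
\end{quote}
A positive answer is a reasonable first guess. The threshold $\omega_d$ in Theorem~\ref{thm:known} does not depend on $n$. Moreover, the test that we use below to detect $d$, namely whether a restriction map is open at a given point, has an outcome described by one and the same combinatorial condition for every $n>d$ (Proposition~\ref{prop:critical}). Nevertheless the answer is negative.

\begin{theorem}\label{thm:34}
$X(\omega_2,2,3)\not\cong X(\omega_2,2,4)$.
\end{theorem}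

\begin{theorem}\label{thm:main}
Let $2\le d<n<\omega$, $2\le d'<n'<\omega$, $d\le d'$ and $\kappa\ge\omega_d$. If $X(\kappa,d,n)\cong X(\kappa,d',n')$, then $(d,n)=(d',n')$.
\end{theorem}

\begin{corollary}\label{cor:class}
Let $\kappa,\kappa'$ be infinite cardinals, $2\le d<n<\omega$ and $2\le d'<n'<\omega$. Then $X(\kappa,d,n)\cong X(\kappa',d',n')$ if and only if $\kappa=\kappa'$ and either $(d,n)=(d',n')$ or $\kappa<\omega_{\min(d,d')}$.
\end{corollary}

In particular, for every $\kappa\ge\omega_2$ the spaces $X(\kappa,2,3),X(\kappa,2,4),X(\kappa,2,5),\dots$ are pairwise non-homeomorphic, and by Theorem~\ref{thm:known}(i) the hypothesis $\kappa\ge\omega_d$ in Theorem~\ref{thm:main} cannot be weakened. The proofs of Theorems~\ref{thm:34} and~\ref{thm:main} are self-contained; they reprove Theorem~\ref{thm:known}(ii) along the way, and Theorem~\ref{thm:known}(i) is used only for Corollary~\ref{cor:class}.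

A homeomorphism between two of these spaces need not respect edges, inclusions or cliques. Section~\ref{sec:stable} isolates what it must respect: restriction to many countable sets of vertices, and therefore the points at which restriction maps fail to be open. Section~\ref{sec:34} proves Theorem~\ref{thm:34} by hand; it is a special case of Theorem~\ref{thm:main}, and it shows the invariant that detects $n$ in its simplest form. Sections~\ref{sec:free}--\ref{sec:proof} contain the general argument.

\section{Stable sets and restriction maps}\label{sec:stable}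

For a hypergraph $\Gamma$ and a set $A\subseteq\kappa$ we write $\Gamma|A=\{e\in\Gamma:e\subseteq A\}$. Call a family of hypergraphs \emph{hereditary} if it contains every subset of each of its members. The spaces $X(\kappa,d,n)$ are hereditary, and so is $\mathcal P([\kappa]^d)$. Up to Proposition~\ref{prop:transfer}, let $X\subseteq\mathcal P([\kappa]^d)$ and $X'\subseteq\mathcal P([\kappa]^{d'})$ be closed hereditary subspaces and let $h:X\to X'$ be a homeomorphism.

For a subspace $Y\subseteq\mathcal P([\kappa]^d)$, a point $\Gamma\in Y$ and a finite set $F\subset\kappa$, put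
\[
N_Y(\Gamma,F)=\{\Delta\in Y:\Delta|F=\Gamma|F\}.
\]
These sets are clopen in $Y$, since $[F]^d$ is finite. They form a neighborhood base at $\Gamma$, since any finite set of coordinates is contained in $[F]^d$ when $F$ is its union. They shrink as $F$ grows, so the sets $F$ containing a fixed finite set already give a base.

\subsection*{Finite supports}

\begin{lemma}\label{lem:support}
If $C\subseteq X$ is clopen, there is a finite $F\subset\kappa$ such that for all $\Gamma,\Delta\in X$ with $\Gamma|F=\Delta|F$ we have $\Gamma\in C\iff\Delta\in C$.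
\end{lemma}

\begin{proof}
The set $C$ is open and compact, so $C=\bigcup_{i<r}N_X(\Gamma_i,F_i)$ for finitely many basic sets. Let $F=\bigcup_{i<r}F_i$. If $\Gamma\in N_X(\Gamma_i,F_i)$ and $\Delta|F=\Gamma|F$, then $\Delta|F_i=\Gamma_i|F_i$, so $\Delta\in C$.
\end{proof}

For $e\in[\kappa]^{d'}$ the set $\{\Gamma\in X:e\in h(\Gamma)\}$ is clopen. By Lemma~\ref{lem:support} there is a finite set $f(e)\subset\kappa$ such that the truth of ``$e\in h(\Gamma)$'' depends only on $\Gamma|f(e)$. In the same way, for $e\in[\kappa]^d$ there is a finite set $g(e)\subset\kappa$ such that the truth of ``$e\in h^{-1}(\Gamma')$'' depends only on $\Gamma'|g(e)$. Fix $f$ and $g$.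

\begin{definition}
A set $A\subseteq\kappa$ is \emph{stable} (for $h$) if $f(e)\subseteq A$ for all $e\in[A]^{d'}$ and $g(e)\subseteq A$ for all $e\in[A]^d$.
\end{definition}

The definition is symmetric in $h$ and $h^{-1}$, so every statement about stable sets below holds with the roles of $X$ and $X'$ exchanged.

\begin{lemma}\label{lem:stable}
\begin{enumerate}
\item[(a)] An intersection of stable sets is stable.
\item[(b)] Every countable $S\subseteq\kappa$ has a least stable superset $\langle S\rangle$, and $\langle S\rangle$ is countable.
\item[(c)] If $A$ is stable and $\Gamma,\Delta\in X$, then $\Gamma|A=\Delta|A\iff h(\Gamma)|A=h(\Delta)|A$.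
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $e$ lies in each of the sets, so does $f(e)$, respectively $g(e)$.

(b) Let $S_0=S$ and $S_{i+1}=S_i\cup\bigcup\{f(e):e\in[S_i]^{d'}\}\cup\bigcup\{g(e):e\in[S_i]^{d}\}$. Each $S_i$ is countable and is contained in every stable superset of $S$. The union $\langle S\rangle=\bigcup_iS_i$ is stable, because each of its finite subsets lies in some $S_i$.

(c) Let $\Gamma|A=\Delta|A$ and $e\in[A]^{d'}$. Then $f(e)\subseteq A$, so $\Gamma|f(e)=\Delta|f(e)$, and $e\in h(\Gamma)\iff e\in h(\Delta)$. The converse is the same argument for $h^{-1}$ and $g$.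
\end{proof}

\subsection*{Critical points and critical values}

Part (c) says that $h$ knows what it means for two hypergraphs to agree on a stable set. To extract an invariant we restrict to several sets at once. Given $A_0,\dots,A_{\ell-1}\subseteq\kappa$, put
\[
K=\bigcup_{i<\ell}[A_i]^d,\qquad p(\Gamma)=\Gamma\cap K,\qquad Z=p[X],
\]
and define $K'=\bigcup_{i<\ell}[A_i]^{d'}$, $p'$ and $Z'$ in the same way for $X'$. We call $p:X\to Z$ the \emph{restriction map} of $X$ for $(A_i)_{i<\ell}$. It is continuous. Since $X$ is hereditary, $Z=\{z\in X:z\subseteq K\}$, and $p(z)=z$ for $z\in Z$. The map $p$ remembers the edges inside each $A_i$ and forgets all others, including the edges inside $\bigcup_iA_i$ that lie in no single $A_i$. These forgotten edges are the source of all the asymmetry that we use.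

\begin{definition}
A map $p:X\to Z$ is \emph{open at} $x\in X$ if $p[U]$ is a neighborhood of $p(x)$ for every neighborhood $U$ of $x$. A point at which $p$ is not open is a \emph{critical point}. A point $z\in Z$ is a \emph{critical value} if $p^{-1}(z)$ contains a critical point, and a \emph{regular value} otherwise.
\end{definition}

For a restriction map, openness at $\Gamma$ is an extension property: for each finite $F$, every $z\in Z$ close enough to $p(\Gamma)$ has a preimage in $X$ that agrees with $\Gamma$ on $F$.

\begin{proposition}\label{prop:transfer}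
Let $A_0,\dots,A_{\ell-1}$ be stable. Then $\bar h=(p'\circ h)|_Z$ is a homeomorphism $Z\to Z'$ with $\bar h\circ p=p'\circ h$. Consequently $\Gamma$ is a critical point of $p$ if and only if $h(\Gamma)$ is a critical point of $p'$, and $z$ is a critical value of $p$ if and only if $\bar h(z)$ is a critical value of $p'$.
\end{proposition}

\begin{proof}
We have $p(\Gamma)=p(\Delta)$ if and only if $\Gamma|A_i=\Delta|A_i$ for all $i$, and likewise for $p'$. By Lemma~\ref{lem:stable}(c), $p(\Gamma)=p(\Delta)\iff p'(h(\Gamma))=p'(h(\Delta))$. Applying this to $\Delta=p(\Gamma)$ gives $\bar h(p(\Gamma))=p'(h(\Gamma))$. By symmetry the continuous map $\bar g=(p\circ h^{-1})|_{Z'}$ satisfies $\bar g\circ p'=p\circ h^{-1}$. For $z\in Z$ we get $\bar g(\bar h(z))=\bar g(p'(h(z)))=p(z)=z$, and symmetrically $\bar h\circ\bar g$ is the identity of $Z'$.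

The neighborhoods of $h(\Gamma)$ are the sets $h[U]$ with $U$ a neighborhood of $\Gamma$, and $p'[h[U]]=\bar h[p[U]]$ is a neighborhood of $\bar h(p(\Gamma))=p'(h(\Gamma))$ exactly when $p[U]$ is a neighborhood of $p(\Gamma)$. This gives the statement on critical points. The statement on critical values follows because $h$ maps $p^{-1}(z)$ onto $(p')^{-1}(\bar h(z))$.
\end{proof}

\subsection*{Proving openness by gluing}

Now let $X=X(\kappa,d,n)$ with $2\le d<n$, and let $A_0,\dots,A_{\ell-1}$ be arbitrary. To prove openness at $\Gamma$ we must lift a given $z$ to a hypergraph that agrees with $\Gamma$ on $F$. Every such lift contains $z\cup\Gamma|F$, so this is the candidate to test.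

\begin{lemma}\label{lem:glue}
Let $\Gamma\in X$, let $F\subset\kappa$ be finite, let $z\in N_Z(p(\Gamma),F)$, and put $\Gamma^*=z\cup\Gamma|F$. Then:
\begin{enumerate}
\item[(a)] $\Gamma^*|F=\Gamma|F$ and $\Gamma^*\cap K=z$;
\item[(b)] every edge of $\Gamma^*$ lies in $K$ or in $\Gamma|F$;
\item[(c)] an $n$-clique $\sigma$ of $\Gamma^*$ satisfies $\sigma\not\subseteq F$ and $\sigma\not\subseteq A_i$ for all $i<\ell$.
\end{enumerate}
If $\Gamma^*$ has no $n$-clique for all such $F$ and $z$, then $p$ is open at $\Gamma$.
\end{lemma}

\begin{proof}
By assumption $z|F=\Gamma|F\cap K$. Hence $\Gamma^*|F=z|F\cup\Gamma|F=\Gamma|F$ and $\Gamma^*\cap K=z\cup z|F=z$, which is (a); (b) holds as $z\subseteq K$. If $\sigma\subseteq F$, then $[\sigma]^d\subseteq\Gamma$, and if $\sigma\subseteq A_i$, then $[\sigma]^d\subseteq\Gamma^*\cap K=z$; neither $\Gamma$ nor $z$ has an $n$-clique, which gives (c). If every $\Gamma^*$ lies in $X$, then (a) shows $p[N_X(\Gamma,F)]\supseteq N_Z(p(\Gamma),F)$ for all finite $F$.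
\end{proof}

\begin{corollary}\label{cor:few}
If $\ell<d$, the restriction map of $X(\kappa,d,n)$ for any sets $A_0,\dots,A_{\ell-1}$ has no critical point.
\end{corollary}

\begin{proof}
Let $\sigma$ be an $n$-clique of some $\Gamma^*$ as in Lemma~\ref{lem:glue}. By (c), pick $v\in\sigma\setminus F$ and $s_i\in\sigma\setminus A_i$ for $i<\ell$. These are at most $\ell+1\le d$ points, so some $\tau\in[\sigma]^d$ contains all of them. Then $\tau\notin K$ and $\tau\not\subseteq F$, contrary to (b).
\end{proof}

Thus for $d$-graphs nothing can be learned from fewer than $d$ sets. For graphs we need two stable sets, neither contained in the other.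

\section{Triangle-free graphs and $K_4$-free graphs}\label{sec:34}

Write $X_n=X(\omega_2,2,n)$ and $xy=\{x,y\}$. Suppose, toward a contradiction, that $h:X_3\to X_4$ is a homeomorphism.

\begin{lemma}\label{lem:AB}
There are stable sets $A,B$ such that $D=A\cap B$ is infinite, and points $\alpha\in A\setminus B$, $\beta\in B\setminus A$.
\end{lemma}

\begin{proof}
Let $A_\xi=\langle\omega\cup\{\xi\}\rangle$ for $\xi<\omega_2$; these sets are countable. The union $\bigcup_{\xi<\omega_1}A_\xi$ has at most $\omega_1$ elements, so there is $\beta\in\omega_2$ outside it. As $A_\beta$ is countable, there is $\alpha\in\omega_1\setminus A_\beta$. Put $A=A_\alpha$ and $B=A_\beta$; then $D\supseteq\omega$.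
\end{proof}

Fix $A,B,D,\alpha,\beta$; the set $D$ is stable by Lemma~\ref{lem:stable}(a). Let $K=[A]^2\cup[B]^2$ and let $p_n:X_n\to Z_n$ be the restriction map for $(A,B)$. A \emph{cross pair} is a pair $ab$ with $a\in A\setminus B$ and $b\in B\setminus A$. Cross pairs do not lie in $K$. We shall use repeatedly that
\begin{equation}\label{eq:nbr}
xa\in K,\ a\notin B\ \Longrightarrow\ x\in A,\qquad\text{and}\qquad xb\in K,\ b\notin A\ \Longrightarrow\ x\in B.
\end{equation}

A cross pair $ab$ in $\Gamma$ is invisible in $p_n(\Gamma)$, but it forbids certain configurations in $K$. Since $D$ is infinite, such a configuration can be placed outside any finite set, and this destroys openness.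

\begin{lemma}\label{lem:K4crit}
If $\Gamma\in X_4$ contains a cross pair $ab$, then $\Gamma$ is a critical point of $p_4$.
\end{lemma}

\begin{proof}
Let $U=\{\Delta\in X_4:ab\in\Delta\}$ and $z=p_4(\Gamma)$. We show that $N_{Z_4}(z,F)\not\subseteq p_4[U]$ for every finite $F\ni a,b$. Pick distinct $u,v\in D\setminus F$ and put
\[
z'=z|F\cup\{uv,au,av,bu,bv\}\subseteq K
\]
(Figure~\ref{fig:two}, left). Each new edge contains $u$ or $v$, so $z'|F=z|F$, and a $4$-clique of $z'$ avoiding $u$ and $v$ would be a $4$-clique of $z$. The only neighbors of $u$ are $v,a,b$, and the only neighbors of $v$ are $u,a,b$, so a $4$-clique containing $u$ or $v$ equals $\{a,b,u,v\}$; but $ab\notin z'$ because $ab\notin K$. So $z'\in N_{Z_4}(z,F)$. A graph that contains $z'$ and $ab$ has the $4$-clique $\{a,b,u,v\}$, so $z'\notin p_4[U]$.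
\end{proof}

\begin{lemma}\label{lem:K3open}
If $\Gamma\in X_3$ contains no cross pair, then $p_3$ is open at $\Gamma$.
\end{lemma}

\begin{proof}
Let $\sigma$ be a triangle of some $\Gamma^*=z\cup\Gamma|F$ as in Lemma~\ref{lem:glue}. By (c) we can write $\sigma=\{v,x,y\}$ with $v\notin F$, and by (b) $vx,vy\in K$; in particular $v,x,y\in A\cup B$. If $v\notin B$, then $v\in A$ and $x,y\in A$ by \eqref{eq:nbr}, so $\sigma\subseteq A$, contrary to (c). The case $v\notin A$ gives $\sigma\subseteq B$ in the same way. So $v\in D$, and by (c) the points $x,y$ are not both in $A$ and not both in $B$. Hence one of them lies in $B\setminus A$ and the other in $A\setminus B$. Thus $xy$ is a cross pair, and $xy\in\Gamma$ by (b), a contradiction.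
\end{proof}

We have proved only the implications that are needed here; Proposition~\ref{prop:critical} shows that for every $n\ge3$ the critical points of $p_n$ are exactly the graphs with a cross pair. This is the difficulty: both $p_3$ and $p_4$ have critical points, and they have the same description. The difference appears when we ask over which $z$ they lie. A cross pair $ab$ can be added to $z\in Z_n$ unless $a$ and $b$ have an $(n-2)$-clique in their common neighborhood, and by \eqref{eq:nbr} this neighborhood lies in $D$. For $n=4$ the obstruction contains an edge inside $D$, so a suitable choice of $z|D$ excludes it. For $n=3$ the obstruction is a single common neighbor, which involves no edge inside $D$, so $z|D$ has no control over it. This suggests asking which restrictions to $D$ \emph{force} a critical value. We make the definition in the generality of Section~\ref{sec:stable}, since it will be used again.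

\begin{definition}\label{def:R}
Let $p:X\to Z$ be the restriction map for $A_0,\dots,A_{\ell-1}$ and let $E\subseteq\kappa$. Let $R(E)$ be the set of all $\Gamma\in X$ such that every $z\in Z$ with $z|E=\Gamma|E$ is a critical value of $p$.
\end{definition}

\begin{lemma}\label{lem:Rinv}
Let $h:X\to X'$ be as in Section~\ref{sec:stable}, let $A_0,\dots,A_{\ell-1}$ and $E$ be stable, and let $E\subseteq A_i$ for some $i$. Define $R'(E)\subseteq X'$ from $p'$. Then $h[R(E)]=R'(E)$.
\end{lemma}

\begin{proof}
By symmetry it suffices to prove $h[R(E)]\subseteq R'(E)$. Let $\Gamma\in R(E)$ and let $z'\in Z'$ satisfy $z'|E=h(\Gamma)|E$. By Proposition~\ref{prop:transfer}, $z'=\bar h(z)=p'(h(z))$ for some $z\in Z$. Since $E\subseteq A_i$, we have $[E]^{d'}\subseteq K'$, so $h(z)|E=z'|E=h(\Gamma)|E$. Since $E$ is stable, $z|E=\Gamma|E$ by Lemma~\ref{lem:stable}(c). So $z$ is a critical value of $p$, and $z'$ is a critical value of $p'$.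
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9,every node/.style={font=\small}]
\foreach \x in {0,7}{
  \draw[gray] (\x-0.8,0) ellipse (2 and 1.5);
  \draw[gray] (\x+0.8,0) ellipse (2 and 1.5);
  \node at (\x-2.4,1.4) {$A$}; \node at (\x+2.4,1.4) {$B$}; \node at (\x,1.08) {$D$};}
\foreach \p in {(-2,0),(2,0),(0,0.5),(0,-0.6)} \fill \p circle (2pt);
\draw (-2,0)--(0,0.5)--(2,0)--(0,-0.6)--(-2,0); \draw (0,0.5)--(0,-0.6);
\draw[dashed] (-2,0) .. controls (-1.6,-2.4) and (1.6,-2.4) .. (2,0);
\node[left] at (-2,0) {$a$}; \node[right] at (2,0) {$b$};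
\node[above right] at (0,0.42) {$u$}; \node[below] at (0,-0.6) {$v$};
\foreach \p in {(5,0.5),(4.8,0),(5,-0.5),(9,0.5),(9.2,0),(9,-0.5)}{\fill \p circle (2pt); \draw (7,0)--\p;}
\fill (7,0) circle (2pt); \node[below] at (7,-0.05) {$\delta$};
\draw[dashed] (5,-0.5) .. controls (5.4,-2.25) and (8.6,-2.25) .. (9,-0.5);
\end{tikzpicture}
\caption{Solid edges lie inside $A$ or inside $B$; a dashed pair joins $A\setminus B$ to $B\setminus A$. Left: adding the dashed pair $ab$ creates a $4$-clique only with the help of an edge $uv$ inside $D=A\cap B$. Right: joining one vertex $\delta\in D$ to all of $(A\cup B)\setminus D$ uses no edge inside $D$, and every dashed pair now creates a triangle.}\label{fig:two}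
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:34}]
Let $R_n\subseteq X_n$ be the set $R(D)$ for $p_n$. By Lemma~\ref{lem:Rinv}, $h[R_3]=R_4$. We show that $\emptyset\in R_4$ and $R_3=\emptyset$.

\emph{The empty graph lies in $R_4$.} Let $z\in Z_4$ with $z|D=\emptyset$, and put $\Delta=z\cup\{\alpha\beta\}$. A $4$-clique of $\Delta$ must use the new edge, so it has the form $\{\alpha,\beta,u,v\}$. The edges $u\alpha,u\beta,v\alpha,v\beta$ lie in $K$, so $u,v\in D$ by \eqref{eq:nbr}, and then $uv\in z|D=\emptyset$, which is absurd. So $\Delta\in X_4$ and $p_4(\Delta)=z$. By Lemma~\ref{lem:K4crit}, $\Delta$ is a critical point, and $z$ is a critical value.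

\emph{The set $R_3$ is empty.} Let $\Gamma\in X_3$, pick $\delta\in D$, and put
\[
z=\Gamma|D\cup\{\delta x:x\in(A\cup B)\setminus D\}\subseteq K
\]
(Figure~\ref{fig:two}, right). A vertex outside $D$ has at most one neighbor in $z$, so it lies in no triangle, and $z|D=\Gamma|D$ is triangle-free. Hence $z\in Z_3$. If $\Delta\in X_3$ and $p_3(\Delta)=z$, then $\Delta\supseteq z$, and a cross pair $ab\in\Delta$ would give the triangle $\{\delta,a,b\}$. By Lemma~\ref{lem:K3open}, $p_3$ is open at every such $\Delta$. So $z$ is a regular value with $z|D=\Gamma|D$, and $\Gamma\notin R_3$.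
\end{proof}

\section{Free sets and configurations}\label{sec:free}

For $d$-graphs, Corollary~\ref{cor:few} tells us to use $d$ sets. The analogue of a cross pair should be a $d$-set $e$ that lies in none of them, while each $(d-1)$-subset of $e$ lies in one of them together with the common part $D$.

\begin{definition}
For sets $A_0,\dots,A_{d-1}\subseteq\kappa$ put
\[
D=\bigcap_{i<d}A_i,\qquad T_i=\Bigl(\bigcap_{j\ne i}A_j\Bigr)\setminus A_i\quad(i<d).
\]
The family $(A_i)_{i<d}$ is a \emph{$d$-configuration} if $D$ is infinite and every $T_i$ is nonempty. A \emph{transversal} is a set $e=\{s_0,\dots,s_{d-1}\}$ with $s_i\in T_i$ for all $i$.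
\end{definition}

The sets $D,T_0,\dots,T_{d-1}$ are pairwise disjoint, so a transversal has $d$ elements and misses $D$. It does not lie in $K=\bigcup_i[A_i]^d$, since $s_i\notin A_i$. For $d=2$, $A_0=A$ and $A_1=B$, we have $T_0=B\setminus A$ and $T_1=A\setminus B$, and the transversals are the cross pairs.

The two-step choice of $\beta$ and $\alpha$ in Lemma~\ref{lem:AB} generalizes to the free set lemma of Kuratowski. This is the only place where the size of $\kappa$ enters the proof of Theorem~\ref{thm:main}.

\begin{lemma}\label{lem:free}
Let $d\ge1$, $|S|\ge\omega_d$, and let $\varphi$ assign to each finite $E\subseteq S$ a countable set $\varphi(E)\subseteq S$. Then there are distinct $a_0,\dots,a_{d-1}\in S$ with $a_i\notin\varphi(\{a_j:j\ne i\})$ for all $i<d$.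
\end{lemma}

\begin{proof}
We use induction on $d$. For $d=1$ take $a_0\in S\setminus\varphi(\emptyset)$. Assume the case $d$ and let $|S|\ge\omega_{d+1}$. Choose $M_0\subseteq S$ of size $\omega_d$, let $M_{i+1}$ be the union of $M_i$ and the sets $\varphi(E)$ for finite $E\subseteq M_i$, and let $M=\bigcup_iM_i$. A set of size $\omega_d$ has $\omega_d$ finite subsets, so $|M|=\omega_d$, and $\varphi(E)\subseteq M$ for all finite $E\subseteq M$. Pick $a_d\in S\setminus M$ and apply the case $d$ to $M$ and $\varphi^*(E)=\varphi(E\cup\{a_d\})\cap M$. We obtain distinct $a_0,\dots,a_{d-1}\in M$ such that $a_i\notin\varphi(\{a_j:j\le d,\ j\ne i\})$ for $i<d$. Finally $a_d\notin M$, so $a_d$ differs from the other points and $a_d\notin\varphi(\{a_0,\dots,a_{d-1}\})$.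
\end{proof}

The case $d=2$ shows what fails for smaller $S$: if $S=\omega_1$ and $\varphi(\{\xi\})=\{\eta:\eta<\xi\}$, the two conditions read $a_0\ge a_1$ and $a_1\ge a_0$.

\begin{lemma}\label{lem:config}
Let $d\ge2$, $\kappa\ge\omega_d$, and let $h:X\to X'$ be as in Section~\ref{sec:stable}. For every finite $\rho\subset\kappa$ there is a $d$-configuration of stable sets with $\rho\subseteq D$.
\end{lemma}

\begin{proof}
Let $D_0\supseteq\rho$ be a countably infinite subset of $\kappa$. Apply Lemma~\ref{lem:free} to $S=\kappa$ and $\varphi(E)=\langle D_0\cup E\rangle$, and put $A_i=\langle D_0\cup\{a_j:j\ne i\}\rangle$. Then $D\supseteq D_0$, $a_i\notin A_i$, and $a_i\in A_j$ for $j\ne i$, so $a_i\in T_i$.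
\end{proof}

\section{Critical points detect the edge size}\label{sec:critical}

In this section and the next, $2\le d<n<\omega$, $X=X(\kappa,d,n)$, $(A_i)_{i<d}$ is a $d$-configuration and $p:X\to Z$ is its restriction map, with $K=\bigcup_{i<d}[A_i]^d$. Let $e=\{s_0,\dots,s_{d-1}\}$ be a transversal. Two facts replace \eqref{eq:nbr}:
\begin{align}
&\text{if }\rho\subseteq D\text{, then }[e\cup\rho]^d\setminus\{e\}\subseteq K\text{, and each member of this set meets }\rho;\label{eq:inK}\\
&\text{if }v\notin e\text{ and }(e\setminus\{s_i\})\cup\{v\}\in K\text{ for all }i<d\text{, then }v\in D.\label{eq:inD}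
\end{align}
For \eqref{eq:inK}, a $d$-subset of $e\cup\rho$ other than $e$ omits some $s_i$, so it meets $\rho$ and lies in $A_i$, because $\rho\subseteq D\subseteq A_i$ and $s_j\in A_i$ for $j\ne i$. For \eqref{eq:inD}, the set $(e\setminus\{s_i\})\cup\{v\}$ lies in some $A_j$; it contains $s_l\notin A_l$ for each $l\ne i$, so $j=i$ and $v\in A_i$.

\begin{proposition}\label{prop:critical}
A point $\Gamma\in X$ is a critical point of $p$ if and only if $\Gamma$ contains a transversal.
\end{proposition}

\begin{proof}
\emph{A transversal makes $\Gamma$ critical.} Let $e\in\Gamma$ be a transversal, $z=p(\Gamma)$ and $U=\{\Delta\in X:e\in\Delta\}$. Let $F\supseteq e$ be finite. As $D$ is infinite, we can choose $\rho\in[D\setminus F]^{n-d}$. Put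
\[
z'=z|F\cup\bigl([e\cup\rho]^d\setminus\{e\}\bigr).
\]
By \eqref{eq:inK}, $z'\subseteq K$ and each new edge meets $\rho$; since $\rho\cap F=\emptyset$, we get $z'|F=z|F$. Let $\sigma$ be an $n$-clique of $z'$. If $\sigma\cap\rho=\emptyset$, then $[\sigma]^d$ contains no new edge, so $\sigma$ is an $n$-clique of $z$, which is impossible. Otherwise let $v\in\sigma\cap\rho$. Every $d$-subset of $\sigma$ containing $v$ is a new edge, as $v\notin F$. Since $d\ge2$, every point of $\sigma$ lies in such a subset, so $\sigma\subseteq e\cup\rho$, and $\sigma=e\cup\rho$ because both sets have $n$ elements. Then $e\in z'\subseteq K$, which is false. Hence $z'\in N_Z(z,F)$. A $d$-graph containing $z'$ and $e$ has the $n$-clique $e\cup\rho$, so $z'\notin p[U]$. As $F$ was arbitrary, $p[U]$ is not a neighborhood of $z$.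

\emph{Without a transversal, $p$ is open at $\Gamma$.} Let $\sigma$ be an $n$-clique of some $\Gamma^*=z\cup\Gamma|F$ as in Lemma~\ref{lem:glue}; we find a transversal in $\Gamma$. By (c) of that lemma, there is $v\in\sigma\setminus F$, and we may choose $s_i\in\sigma\setminus A_i$ for each $i<d$. Let $S=\{s_i:i<d\}$. A $d$-set containing $S\cup\{v\}$ lies neither in $K$ nor in $[F]^d$, so by (b) it is not an edge of $\Gamma^*$. Since $|\sigma|>d$, this forces $|S\cup\{v\}|>d$, and so $|S|=d$. This holds for \emph{every} admissible choice of the $s_i$. If $s_i\notin A_j$ for some $j\ne i$, we could replace $s_j$ by $s_i$ and obtain an admissible choice with fewer than $d$ distinct points. Hence $s_i\in A_j$ for all $j\ne i$, that is, $s_i\in T_i$. So $S\in[\sigma]^d\subseteq\Gamma^*$ is a transversal, and $S\in\Gamma$ by (b), since $S\notin K$.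
\end{proof}

\begin{remark}
Both conditions in the definition of a $d$-configuration are needed for critical points to exist. The second half of the proof used neither, so if some $T_i$ is empty, $p$ is open everywhere. If $D$ is finite, consider only $F\supseteq D$: the sets $(S\setminus\{s_i\})\cup\{v\}$ are edges of $\Gamma^*$ not inside $F$, so they lie in $K$, and \eqref{eq:inD} gives $v\in D\subseteq F$, a contradiction; again $p$ is open everywhere.
\end{remark}

\begin{proposition}\label{prop:dd}
If $2\le d<n$, $d<d'<n'$ and $\kappa\ge\omega_d$, then $X(\kappa,d,n)\not\cong X(\kappa,d',n')$.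
\end{proposition}

\begin{proof}
Let $h$ be a homeomorphism. Take a $d$-configuration of stable sets by Lemma~\ref{lem:config} and a transversal $e$. Then $\{e\}\in X(\kappa,d,n)$ is a critical point of $p$ by Proposition~\ref{prop:critical}, while $p'$ has no critical point by Corollary~\ref{cor:few}, because only $d<d'$ sets are used. This contradicts Proposition~\ref{prop:transfer}.
\end{proof}

The same proof, with $X'=\mathcal P([\kappa]^d)\cong2^\kappa$, gives the remaining part $2^\kappa\not\cong X(\kappa,d,n)$ of Theorem~\ref{thm:known}(ii): there $p'$ is the projection of a product onto a subproduct, which is open at every point.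

The clique size does not appear in Proposition~\ref{prop:critical}, but it does appear in the description of the regular values.

\begin{corollary}\label{cor:regular}
A point $z\in Z$ is a regular value of $p$ if and only if for every transversal $e$ there is $\rho\in[D]^{n-d}$ with $[e\cup\rho]^d\setminus\{e\}\subseteq z$.
\end{corollary}

\begin{proof}
First, $z$ is a critical value if and only if $z\cup\{e\}\in X$ for some transversal $e$. Indeed, a critical point $\Delta$ with $p(\Delta)=z$ contains $z$ and a transversal $e$, so $z\cup\{e\}\in X$ since $X$ is hereditary; conversely, if $z\cup\{e\}\in X$, it is a critical point and $p(z\cup\{e\})=z$.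

It remains to see that $z\cup\{e\}$ has an $n$-clique if and only if a set $\rho$ as in the statement exists. Given $\rho$, the set $e\cup\rho$ is such a clique. Conversely, let $\sigma$ be an $n$-clique of $z\cup\{e\}$. As $z$ has no $n$-clique, $e\subseteq\sigma$. Put $\rho=\sigma\setminus e$, a set with $n-d$ elements. Then $[e\cup\rho]^d\setminus\{e\}\subseteq z\subseteq K$, and $\rho\subseteq D$ by \eqref{eq:inD}.
\end{proof}

\section{Critical values detect the clique size}\label{sec:n}

In Section~\ref{sec:34} we prescribed the restriction of $z$ to $D$. By Corollary~\ref{cor:regular}, the part of the obstruction $e\cup\rho$ that lies in $D$ is $\rho$, an $(n-d)$-clique. If $n<2d$, then $\rho$ contains no $d$-set, and the restriction to $D$ sees nothing; so $R(D)$ cannot separate, say, $X(\kappa,3,4)$ from $X(\kappa,3,5)$. The remedy is to prescribe the restriction to a larger stable set, which contains $\rho$ together with some points of $e$.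

For $\emptyset\ne J\subseteq\{0,\dots,d-1\}$ let $A_J=\bigcap_{i\in J}A_i$. Then $D\subseteq A_J$, $T_i\subseteq A_J$ for $i\notin J$, and $T_i\cap A_J=\emptyset$ for $i\in J$. With $k=|J|$, a transversal $e$ and $\rho\in[D]^{n-d}$ therefore satisfy
\begin{equation}\label{eq:count}
(e\cup\rho)\cap A_J=\rho\cup(e\cap A_J),\qquad|\rho\cup(e\cap A_J)|=(n-d)+(d-k)=n-k.
\end{equation}
Since $J\ne\emptyset$, we have $[A_J]^d\subseteq K$ and $e\not\subseteq A_J$. Let $R_J^n\subseteq X(\kappa,d,n)$ be the set $R(A_J)$ of Definition~\ref{def:R}. If $h:X(\kappa,d,n)\to X(\kappa,d,m)$ is a homeomorphism and the $A_i$ are stable, then $A_J$ is stable and contained in some $A_i$, so Lemma~\ref{lem:Rinv} gives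
\begin{equation}\label{eq:RJ}
h[R_J^n]=R_J^m.
\end{equation}

\begin{example}\label{ex:345}
Let $d=3$, $J=\{0,1\}$ and $e=\{s_0,s_1,s_2\}$, so that $e\cap A_J=\{s_2\}$. For $n=5$ the obstruction to adding $e$ is $e\cup\{u,v\}$ with $u,v\in D$, and it needs the edge $\{s_2,u,v\}\subseteq A_J$; so every $z$ with $z|A_J=\emptyset$ is a critical value. For $n=4$ the obstruction is $e\cup\{\delta\}$ with $\delta\in D$, and the three edges $\{\delta,s_0,s_1\}$, $\{\delta,s_0,s_2\}$, $\{\delta,s_1,s_2\}$ that it needs all contain $s_0$ or $s_1$, so none is constrained by $z|A_J$. The next lemma shows that such edges can be inserted for all transversals at once.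
\end{example}

\begin{lemma}\label{lem:RJ}
Let $k=|J|\ge1$ and $\Gamma\in X(\kappa,d,n)$.
\begin{enumerate}
\item[(1)] If no $(n-k)$-clique of $\Gamma$ is contained in $A_J$, then $\Gamma\in R_J^n$.
\item[(2)] If there is $\rho\in[D]^{n-d}$ with $[\rho\cup(e\cap A_J)]^d\subseteq\Gamma$ for all transversals $e$, then $\Gamma\notin R_J^n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Suppose $\Gamma\notin R_J^n$, and let $z\in Z$ be a regular value with $z|A_J=\Gamma|A_J$. Fix a transversal $e$; one exists because every $T_i$ is nonempty. Corollary~\ref{cor:regular} gives $\rho\in[D]^{n-d}$ with $[e\cup\rho]^d\setminus\{e\}\subseteq z$. Let $\sigma=\rho\cup(e\cap A_J)\subseteq A_J$; it has $n-k$ elements by \eqref{eq:count}. A $d$-subset of $\sigma$ differs from $e$, since $e\not\subseteq A_J$, so it lies in $z|A_J=\Gamma|A_J$. Thus $\sigma$ is an $(n-k)$-clique of $\Gamma$ contained in $A_J$.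

(2) We generalize the star centered at $\delta$ from Section~\ref{sec:34}: keep $\Gamma$ on $A_J$ and add every element of $K$ that meets $\rho$ and is not inside $A_J$. Let
\[
z=\Gamma|A_J\ \cup\ \{\tau\in K:\tau\cap\rho\ne\emptyset,\ \tau\not\subseteq A_J\}.
\]
Then $z\subseteq K$ and $z|A_J=\Gamma|A_J$.

The $d$-graph $z$ has no $n$-clique. Let $\sigma$ be one. If $\sigma\subseteq A_J$, then $[\sigma]^d\subseteq\Gamma$, which is impossible; so there is $t\in\sigma\setminus A_J$, and $t\notin\rho$ because $\rho\subseteq D\subseteq A_J$. Since $|\sigma\setminus\rho|\ge n-(n-d)=d$, there is $\tau\in[\sigma\setminus\rho]^d$ with $t\in\tau$. This $\tau$ is not contained in $A_J$ and does not meet $\rho$, so $\tau\notin z$, a contradiction. Hence $z\in Z$.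

The point $z$ is a regular value. Let $e$ be a transversal and $\tau\in[e\cup\rho]^d\setminus\{e\}$. By \eqref{eq:inK}, $\tau\in K$ and $\tau$ meets $\rho$. If $\tau\not\subseteq A_J$, then $\tau\in z$ by construction. If $\tau\subseteq A_J$, then $\tau\in[\rho\cup(e\cap A_J)]^d\subseteq\Gamma$ by \eqref{eq:count} and the hypothesis, so $\tau\in\Gamma|A_J\subseteq z$. Corollary~\ref{cor:regular} applies, with the same $\rho$ for every $e$. So $\Gamma\notin R_J^n$.
\end{proof}

We use the lemma in two ways. The first decides when $R_J^n$ is empty.

\begin{proposition}\label{prop:empty}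
Let $|J|=k\in\{1,\dots,d\}$. If $n-k\ge d$, then $\emptyset\in R_J^n$. If $n-k<d$, then $R_J^n=\emptyset$.
\end{proposition}

\begin{proof}
If $n-k\ge d$, an $(n-k)$-clique has at least one edge, so the empty $d$-graph has none, and Lemma~\ref{lem:RJ}(1) applies. If $n-k<d$, take any $\rho\in[D]^{n-d}$. By \eqref{eq:count}, $[\rho\cup(e\cap A_J)]^d=\emptyset$ for every transversal $e$, so Lemma~\ref{lem:RJ}(2) applies to every $\Gamma$.
\end{proof}

For $d=k=2$ and $n=3,4$ this is the dichotomy $R_3=\emptyset$, $\emptyset\in R_4$ of Section~\ref{sec:34}. Since $k\le d$, the proposition gives $R_J^n\neq\emptyset$ for all $J$ as soon as $n\ge2d$, and then emptiness no longer distinguishes clique sizes. The second use of the lemma handles this range by lowering $n$. For $J=\{0,\dots,d-1\}$ the two hypotheses of Lemma~\ref{lem:RJ} are complementary, and by varying the configuration we can test every finite set of vertices.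

\begin{proposition}\label{prop:descent}
Let $2\le d<n$, $d<m$, $\kappa\ge\omega_d$, and let $h:X(\kappa,d,n)\to X(\kappa,d,m)$ be a homeomorphism. Then $h[X(\kappa,d,n-d)]=X(\kappa,d,m-d)$.
\end{proposition}

\begin{proof}
Let $\mathcal C$ be the family of all $d$-configurations of stable sets; it is nonempty by Lemma~\ref{lem:config}. Let $J=\{0,\dots,d-1\}$, so that $k=d$, $A_J=D$ and $e\cap A_J=\emptyset$ for every transversal $e$. Write $R^n(\mathcal A)$ for the set $R_J^n$ of the configuration $\mathcal A\in\mathcal C$. We claim that
\[
X(\kappa,d,n-d)=\bigcap_{\mathcal A\in\mathcal C}R^n(\mathcal A).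
\]
A $d$-graph without $(n-d)$-cliques has no $n$-clique, since subsets of cliques are cliques, and it lies in every $R^n(\mathcal A)$ by Lemma~\ref{lem:RJ}(1). If $\Gamma\in X(\kappa,d,n)$ has an $(n-d)$-clique $\rho$, choose $\mathcal A\in\mathcal C$ with $\rho\subseteq D$ by Lemma~\ref{lem:config}; then $[\rho]^d\subseteq\Gamma$, and $\Gamma\notin R^n(\mathcal A)$ by Lemma~\ref{lem:RJ}(2). This proves the claim. The same argument gives the claim with $m$ in place of $n$ and the same family $\mathcal C$. A bijection commutes with intersections, so \eqref{eq:RJ} finishes the proof.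
\end{proof}

\section{The classification}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:dd}, a homeomorphism forces $d=d'$. Fix $d\ge2$ and $\kappa\ge\omega_d$, and suppose that $X(\kappa,d,n)\cong X(\kappa,d,m)$ for some $d<n<m<\omega$. Choose such a pair with $n$ minimal, and let $h$ be a homeomorphism.

\emph{Case $n>2d$.} By Proposition~\ref{prop:descent}, $X(\kappa,d,n-d)\cong X(\kappa,d,m-d)$, and $d<n-d<m-d$. This contradicts the minimality of $n$.

\emph{Case $n=2d$.} By Proposition~\ref{prop:descent}, $h$ maps $X(\kappa,d,d)$ onto $X(\kappa,d,m-d)$. By \eqref{eq:small} the first space has one point, and the second is infinite since $m-d>d$.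

\emph{Case $d<n<2d$.} Let $k=n-d+1$; then $2\le k\le d$. Take a $d$-configuration of stable sets by Lemma~\ref{lem:config} and a set $J\subseteq\{0,\dots,d-1\}$ with $|J|=k$. We have $n-k=d-1<d$ and $m-k\ge n+1-k=d$. Proposition~\ref{prop:empty} gives $R_J^n=\emptyset\ne R_J^m$, contrary to \eqref{eq:RJ}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
Recall that the \emph{weight} of a space is the least cardinality of a base; it does not increase when passing to a subspace, and a discrete space of size $\kappa$ has weight $\kappa$. The sets $N_X(\Gamma,F)$ form a base of $X=X(\kappa,d,n)$ with at most $\kappa$ members, since there are $\kappa$ finite sets $F$ and finitely many possible $\Gamma|F$ for each. The subspace $\{\{e\}:e\in[\kappa]^d\}$ of $X$ has size $\kappa$ and is discrete, because the open set $\{\Gamma:e\in\Gamma\}$ contains only its point $\{e\}$. So $X(\kappa,d,n)$ has weight $\kappa$, and $X(\kappa,d,n)\cong X(\kappa',d',n')$ implies $\kappa=\kappa'$. Exchanging the two spaces if necessary, assume $d\le d'$. If $\kappa\ge\omega_d$, Theorem~\ref{thm:main} shows that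 the spaces are homeomorphic only when $(d,n)=(d',n')$, in which case they are equal. If $\kappa<\omega_d$, then also $\kappa<\omega_{d'}$, and both spaces are homeomorphic to $2^\kappa$ by Theorem~\ref{thm:known}(i).
\end{proof}

\begin{thebibliography}{1}
\bibitem{slides} \emph{Homeomorphism classes of hypergraph spaces}, \texttt{https://dkmj.org/academic/slides/s21.pdf}.
\end{thebibliography}
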